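\title{Expansive automorphisms of irreducible shifts of finite type}

\begin{abstract}
We prove that every expansive automorphism $S$ of an irreducible two-sided shift of finite type $(X,\sigma)$ is topologically conjugate to a shift of finite type. The system $(X,S)$ is coded by the sequence of words that the iterates $S^tx$ show in a fixed window. We show that this sequence is a Markov chain of finite order under every probability that is Markov for $\sigma$ and invariant under both $\sigma$ and $S$. The proof compares the true evolution with an auxiliary one, in which the cells at one boundary are resampled with bounded memory, and it follows the entropy entering from that boundary as the window moves away from it. The same argument covers nonwandering and mixing shifts of finite type, expansive natural extensions of surjective endomorphisms, and positively expansive endomorphisms.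
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathcal A$ be a finite alphabet and let $\sigma$ be the shift on $\mathcal A^{\mathbb Z}$, $(\sigma x)_i=x_{i+1}$. A \emph{subshift} is a closed set $X\subset\mathcal A^{\mathbb Z}$ with $\sigma X=X$. A word \emph{occurs} in $X$ if it is a block of consecutive letters of some point of $X$. The subshift $X$ is an \emph{$M$-step shift of finite type} if it contains every sequence all of whose subwords of length $M+1$ occur in $X$, and it is a \emph{shift of finite type} (SFT) if this holds for some $M\ge1$. It is \emph{irreducible} if for any two words $u,u'$ occurring in $X$ there is a word $v$ such that $uvu'$ occurs in $X$.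

An \emph{automorphism} of $(X,\sigma)$ is a homeomorphism $S:X\to X$ with $S\sigma=\sigma S$. A homeomorphism $S$ of a compact metric space is \emph{expansive} if there is $\delta>0$ such that for all $x\ne y$ there is $t\in\mathbb Z$ with $d(S^tx,S^ty)>\delta$; by compactness this does not depend on the choice of a compatible metric $d$. We say that $S$ \emph{is SFT} if $(X,S)$ is topologically conjugate to a two-sided shift of finite type. The following question is posed in \cite{open}.

\begin{quote}
Let $S$ be an expansive automorphism of an irreducible two-sided SFT. Must $S$ be SFT?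
\end{quote}

The answer is yes.

\begin{theorem}\label{thm:main}
Let $(X,\sigma)$ be an irreducible two-sided SFT and $S$ an expansive automorphism of it. Then $(X,S)$ is topologically conjugate to a two-sided SFT.
\end{theorem}

To see why the question arises, draw the orbit of $x$ as an array whose row at time $t$ is $S^tx$. Each row determines the array. Expansiveness says that a vertical strip of some fixed width $w$ determines it too, so the sequence of words seen in the strip codes $(X,S)$ as a subshift over $\mathcal A^w$. The question is whether this subshift is of finite type; a subshift conjugate to an SFT is itself an SFT, so the choice of coding does not matter. For $S=\sigma^n$ with $n\ge1$ and $X$ a $1$-step SFT, cutting $x$ into consecutive blocks of length $n$ codes $(X,S)$ as a $1$-step SFT. In general the arrays are described by local rules: every row obeys the rules of $X$, and every row is computed from the previous one by a sliding block code. Rows and strips play symmetric roles, and one would guess that the strips also obey a local rule. By a result of Nasu this is so when $S$ or $S^{-1}$ has memory zero or anticipation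 zero, that is, when $(S^{\pm1}x)_i$ depends only on coordinates $x_l$ with $l\ge i$, or only on those with $l\le i$.

The heuristic never mentions irreducibility, however, and without irreducibility the conclusion is false: an example of D.~Fiebig is an SFT consisting of two fixed points and two connecting orbits. Here is a system of that shape.

\begin{example}\label{ex:reducible}
Let $X$ be the $1$-step SFT on $\{p,q,a,b\}$ with allowed pairs $pp,pa,pb,aq,bq,qq$. It consists of the fixed points $p^\infty,q^\infty$ and the orbits of $p^\infty aq^\infty$ and $p^\infty bq^\infty$. Let $S$ be $\sigma$ on the first orbit, $\sigma^{-1}$ on the second, and the identity on the fixed points. Then $(Sx)_i$ is $a$ if $x_{i+1}=a$, $q$ if $x_i=a$, $b$ if $x_{i-1}=b$, $p$ if $x_i=b$, and $x_i$ otherwise, so $S$ is a continuous bijection and hence an automorphism. The map $x\mapsto((S^tx)_0)_{t\in\mathbb Z}$ is injective, so $S$ is expansive and conjugate to the subshift $Y$ consisting of $p^\infty$, $q^\infty$ and the orbits of $p^\infty aq^\infty$ and $q^\infty bp^\infty$. For every $M$, all subwords of length $M+1$ of $p^\infty aq^Mbp^\infty$ occur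 in $Y$, since none contains both $a$ and $b$, but this sequence is not in $Y$. So $S$ is not SFT.
\end{example}

A proof of Theorem~\ref{thm:main} must therefore use irreducibility. Ours uses it once, to obtain a fully supported Markov measure that $S$ preserves, and deduces the theorem from a statement about such measures. Neither of the two facts quoted above is used.

We write $x_I$ or $x|_I$ for the restriction of a sequence to an interval $I$ of integers, and $x_{<n}$, $x_{\ge n}$ for restrictions to half-lines. A map $S:X\to X$ is a \emph{block map of radius $r$} if $(Sx)_i=s(x_{i-r},\dots,x_{i+r})$ for some function $s$, which we extend arbitrarily to all of $\mathcal A^{2r+1}$. Given a width $w$, the \emph{strip words} of $x\in X$ are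
\[
V_t(x)=(S^tx)_{[0,w)}\in\mathcal A^w,\qquad t\ge0 .
\]
For $k\ge1$ consider the following finite form of expansiveness:
\begin{quote}
$(D_k)$: if $x,y\in X$ and $V_i(x)=V_i(y)$ for $0\le i\le 2k$, then $(S^kx)_w=(S^ky)_w$ and $(S^kx)_{-1}=(S^ky)_{-1}$.
\end{quote}
It says that $2k+1$ consecutive strip words determine the two cells adjacent to the strip at the middle time. A stationary process $(V_t)_{t\ge0}$ is \emph{Markov of order $N$} if for every $m\ge N$ the variable $V_m$ is conditionally independent of $V_0,\dots,V_{m-N-1}$ given $V_{m-N},\dots,V_{m-1}$.

\begin{theorem}\label{thm:markov}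
Let $X\subset\mathcal A^{\mathbb Z}$ be a $1$-step SFT, let $S:X\to X$ be a block map of radius $r\ge1$, not necessarily invertible, and let $w\ge2r+1$. Let $\mu$ be a Borel probability on $X$ with $\sigma_*\mu=\mu=S_*\mu$ under which $(x_i)_{i\in\mathbb Z}$ is a $1$-step Markov chain. If $(D_k)$ holds, then the stationary process $(V_t)_{t\ge0}$ under $\mu$ is Markov of order $2k$.
\end{theorem}

Theorem~\ref{thm:markov} applies beyond the setting of Theorem~\ref{thm:main}. A homeomorphism $T$ of a compact metric space is \emph{nonwandering} if every nonempty open set $U$ meets $T^nU$ for some $n\ge1$; it is \emph{transitive} if for all nonempty open $U,U'$ the set $T^nU$ meets $U'$ for some $n\ge1$, and \emph{mixing} if this holds for all large $n$. An \emph{endomorphism} of $(X,\sigma)$ is a continuous map $S:X\to X$ commuting with $\sigma$. If $S$ is surjective, its \emph{natural extension} is the homeomorphism $\hat S$ that shifts the index $t$ on the compact space $\hat X=\{(x^{(t)})_{t\in\mathbb Z}: Sx^{(t)}=x^{(t+1)}\}\subset X^{\mathbb Z}$. The map $S$ is \emph{positively expansive} if for some $\delta>0$ any $x\ne y$ satisfy $d(S^tx,S^ty)>\delta$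 for some $t\ge0$. A \emph{one-sided SFT} is a closed set $Y\subset\mathcal B^{[0,\infty)}$, mapped into itself by the shift, that for some $M$ contains every sequence whose subwords of length $M+1$ all occur in $Y$.

\begin{theorem}\label{thm:ext}
\begin{enumerate}
\item[(a)] If $(X,\sigma)$ is a nonwandering SFT, then every expansive automorphism $S$ is SFT, and $(X,S)$ is nonwandering. If $X$ is $1$-step, $S$ has radius $r\ge1$, $w\ge2r+1$, the strips $((S^tx)_{[0,w)})_{t\in\mathbb Z}$ determine $x$, and $(D_k)$ holds, then $x\mapsto((S^tx)_{[0,w)})_{t\in\mathbb Z}$ is a conjugacy of $(X,S)$ to a $2k$-step SFT.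
\item[(b)] If $(X,\sigma)$ is a mixing SFT and $S$ is an expansive automorphism, then $(X,S)$ is a mixing SFT.
\item[(c)] If $S$ is a surjective endomorphism of an irreducible SFT whose natural extension is expansive, then the natural extension is SFT. If $S$ is surjective and positively expansive, then $(X,S)$ is conjugate to a one-sided SFT.
\end{enumerate}
\end{theorem}

Example~\ref{ex:reducible} shows that ``nonwandering'' cannot be dropped in (a).

Section~\ref{sec:background} recalls the standard facts that we need, and Section~\ref{sec:strips} derives Theorem~\ref{thm:main} from Theorem~\ref{thm:markov}. Section~\ref{sec:idea} introduces the auxiliary process and works through an example, and Section~\ref{sec:proof} proves Theorem~\ref{thm:markov}. Theorem~\ref{thm:ext} is proved in Section~\ref{sec:ext}, and Section~\ref{sec:hyp} shows what fails when hypotheses are removed.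

\section{Background}\label{sec:background}

\subsection{Shifts of finite type}

If $X$ is an $M$-step SFT, the \emph{higher block} map $x\mapsto(x_{[i,i+M)})_{i\in\mathbb Z}$ conjugates $(X,\sigma)$ to a $1$-step SFT, which is irreducible if $X$ is; an endomorphism of $X$ is carried to a conjugate endomorphism. By the Curtis--Hedlund--Lyndon theorem, every continuous shift-commuting map between subshifts is a block map of some radius $r\ge1$.

A $1$-step SFT $X$ is the set of bi-infinite paths in the directed graph whose vertices are the letters and whose edges are the two-letter words occurring in $X$. Suppose $X$ is nonwandering and $ab$ is an edge. The open set $\{x_0x_1=ab\}$ returns to itself, so some $x\in X$ has $x_0x_1=x_nx_{n+1}=ab$ with $n\ge1$, and there is a path from $b$ back to $a$. Thus every edge lies within a strongly connected component of the graph, and $X$ is a finite disjoint union of irreducible $1$-step SFTs $X_1,\dots,X_p$ on disjoint alphabets. Each $X_i$ is clopen, and it is transitive because it is irreducible. We also use the cyclic decomposition: an irreducible SFT is the disjoint union of clopen sets $D_0,\dots,D_{d-1}$,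 cyclically permuted by $\sigma$, on each of which $\sigma^d$ is mixing.

\begin{lemma}\label{lem:partition}
Let $T$ be a homeomorphism of a compact metric space $X$, and let $X=X_1\sqcup\dots\sqcup X_p$ with each $X_i$ nonempty and clopen, $TX_i=X_i$, and $T|_{X_i}$ transitive. Then every homeomorphism $R$ commuting with $T$ permutes the sets $X_i$.
\end{lemma}

\begin{proof}
A transitive system is not the union of two disjoint nonempty open invariant sets. The sets $RX_l$ form a second partition with the same properties. Since $X_i$ is the disjoint union of the open invariant sets $X_i\cap RX_l$, it is contained in a single $RX_l$; in the same way $RX_l$ is contained in a single $X_{i'}$, and then $i'=i$ and $RX_l=X_i$.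
\end{proof}

\subsection{Entropy}

For finite-valued random variables $Y,T$, the conditional entropy is $H(Y\mid T)=-E\log P(Y\mid T)$, where $P(Y\mid T)$ is the conditional probability of the observed value of $Y$ given the observed value of $T$; for constant $T$ it is the entropy $H(Y)$. We use the following facts.
\begin{enumerate}
\item[(E1)] Chain rule: $H(Y,Y'\mid T)=H(Y'\mid T)+H(Y\mid T,Y')$.
\item[(E2)] $H(Y\mid T,Y')\le H(Y\mid T)$, with equality if and only if $Y$ and $Y'$ are conditionally independent given $T$.
\item[(E3)] If $Y$ takes at most $K$ values once $T$ is known, then $0\le H(Y\mid T)\le\log K$.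
\end{enumerate}
The entropy of a $\sigma$-invariant probability $m$ on a subshift is $h(m)=\lim_n\frac1nH_m(x_{[0,n)})$. If $S$ is a block map of radius $r$, then $(Sx)_{[0,n)}$ is a function of $x_{[-r,n+r)}$, so $h(S_*m)\le h(m)$; equality holds if $S$ is a conjugacy, by the same inequality for $S^{-1}$.

\subsection{Markov measures}

The process $(x_i)_{i\in\mathbb Z}$ is a $1$-step Markov chain if for every $i$ the past $x_{<i}$ and the future $x_{>i}$ are conditionally independent given $x_i$. This condition is symmetric under reversing the direction of $\mathbb Z$. It implies that $x_{<a}$ and $x_{>b}$ are conditionally independent given $x_{[a,b]}$, because given $x_b$ the future $x_{>b}$ is independent of all of $x_{\le b}$. By a theorem of Parry, an irreducible $1$-step SFT has a unique $\sigma$-invariant Borel probability of maximal entropy, the \emph{Parry measure}; it is $1$-step Markov and fully supported.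

\section{From Markov strips to finite type}\label{sec:strips}

We work with the natural extension from the start. This costs nothing: if $S$ is an automorphism, $x\mapsto(S^tx)_{t\in\mathbb Z}$ conjugates $(X,S)$ to $(\hat X,\hat S)$. The \emph{strip} of width $w$ of a point of $\hat X$ is the sequence $(x^{(t)}_{[0,w)})_{t\in\mathbb Z}$.

\begin{lemma}\label{lem:Dk}
Let $S$ be a surjective block map of radius $r$ on a subshift $X$, and suppose $\hat S$ is expansive. Then there are $w\ge2r+1$ and $k\ge1$ such that the strips of width $w$ determine the points of $\hat X$ and $(D_k)$ holds.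
\end{lemma}

\begin{proof}
Let $\delta$ be an expansive constant. By compactness there is $c$ such that two points of $\hat X$ with $x^{(t)}_{[-c,c]}=y^{(t)}_{[-c,c]}$ for $|t|\le c$ are at distance at most $\delta$. If this equality holds for all $t\in\mathbb Z$, the two $\hat S$-orbits stay within $\delta$ and the points coincide. Put $w=\max(2c+1,2r+1)$. Since $\sigma$ acts on $\hat X$ row by row, we may translate the window $[-c,c]$ to $[0,2c]\subset[0,w)$, so strips determine points.

We claim that for some $k\ge1$ the words $x^{(t)}_{[0,w)}$ with $|t|\le k$ determine $x^{(0)}_w$ and $x^{(0)}_{-1}$. Otherwise take for each $k$ a pair of points that agree in the strip for $|t|\le k$ and differ at one of these two cells, and pass to a convergent subsequence along which the cell is the same. Each cell is eventually constant along the subsequence, so the limits have equal strips and are distinct, a contradiction. Finally let $x,y\in X$ have $V_i(x)=V_i(y)$ for $0\le i\le2k$. As $S$ is onto, there are points of $\hat X$ with $x^{(-k)}=x$ and $y^{(-k)}=y$; then $x^{(0)}=S^kx$ and $y^{(0)}=S^ky$, and the claim gives $(D_k)$.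
\end{proof}

Call a word $u_0\cdots u_j$ over $\mathcal A^w$ \emph{realized} if $V_i(x)=u_i$ for $0\le i\le j$ and some $x\in X$. A fully supported measure detects realized words, and the Markov property makes the detection local.

\begin{lemma}\label{lem:words}
Under the hypotheses of Theorem~\ref{thm:markov}, suppose that $\mu$ is fully supported. If $j\ge2k$ and all subwords of $u_0\cdots u_j$ of length $2k+1$ are realized, then $u_0\cdots u_j$ is realized.
\end{lemma}

\begin{proof}
The set $\{V_0=u_0,\dots,V_j=u_j\}$ is clopen, so a word is realized if and only if it has positive probability. With $N=2k$, Theorem~\ref{thm:markov} and stationarity give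
\begin{multline*}
\mu(V_0=u_0,\dots,V_j=u_j)\\
=\mu(V_0=u_0,\dots,V_{N-1}=u_{N-1})\prod_{i=N}^{j}\mu(V_N=u_i\mid V_0=u_{i-N},\dots,V_{N-1}=u_{i-1}),
\end{multline*}
by induction on $j$: every factor is positive because $u_{i-N}\cdots u_i$ is realized, so each conditioning is on an event of positive probability.
\end{proof}

\begin{proposition}\label{prop:code}
Under the hypotheses of Theorem~\ref{thm:markov}, suppose that $\mu$ is fully supported, that $S$ is surjective, and that strips of width $w$ determine the points of $\hat X$. Then the map sending a point to its strip is a conjugacy of $(\hat X,\hat S)$ to a $2k$-step SFT.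
\end{proposition}

\begin{proof}
The map is continuous, injective and intertwines $\hat S$ with the shift, so it is a conjugacy onto a subshift $Y$ over $\mathcal A^w$. The words occurring in $Y$ are the realized words: the word seen at times $t,\dots,t+j$ is realized by $x^{(t)}$, and a point realizing a word is $x^{(0)}$ for some element of $\hat X$. Let $y$ be a sequence whose subwords of length $2k+1$ occur in $Y$. By Lemma~\ref{lem:words} each $y_{[-j,j]}$ occurs in $Y$, so by shift invariance some point of $Y$ agrees with $y$ on $[-j,j]$. Since $Y$ is closed, $y\in Y$.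
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:markov}]
Passing to a higher block presentation, assume that $X$ is $1$-step, and let $r\ge1$ be a radius for $S$. Let $\mu$ be the Parry measure. The measure $S_*\mu$ is $\sigma$-invariant and has the same entropy, so $S_*\mu=\mu$ by uniqueness. Lemma~\ref{lem:Dk} provides $w$ and $k$, and Proposition~\ref{prop:code} applies.
\end{proof}

\section{The resampled process}\label{sec:idea}

From here to the end of Section~\ref{sec:proof} we are in the setting of Theorem~\ref{thm:markov}, and $N=2k$.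

\subsection{The difficulty}

By $(D_k)$ there are functions $F_+,F_-:(\mathcal A^w)^{N+1}\to\mathcal A^w$ with
\begin{equation}\label{eq:F}
V_k(\sigma^{\pm1}x)=F_\pm\bigl(V_0(x),\dots,V_N(x)\bigr)\qquad(x\in X),
\end{equation}
because $V_k(\sigma^{\pm1}x)$ consists of $w-1$ letters of $V_k(x)$ and one adjacent cell. The direct approach to Theorem~\ref{thm:main} takes a sequence $y$ whose subwords of length $L$ are realized and tries to build an array around it, one column at a time, by sliding $F_\pm$ along $y$. One step produces a sequence of which we know only that its subwords of length $L-2k$ are realized, so after about $L/2k$ steps all control is lost. The loss is real. In Example~\ref{ex:reducible} the letter $a$ moves one cell to the left per time step and $b$ one cell to the right, so if column $0$ reads $p^\infty aq^Mbp^\infty$, then column $-n$ must read $p^\infty aq^{M-2n}bp^\infty$, and the reconstruction breaks down only when $n$ reaches about $M/2$.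

We replace a single locally legal strip by a random array that has bounded memory at its left edge and in which any $N+1$ consecutive \emph{half-infinite rows} are legal. Then \eqref{eq:F} is available at every distance from the edge.

\subsection{Left and right entropy}

For a string $u$ on an interval $[a,b]$, possibly infinite, let $s(u)$ be the string on $[a+r,b-r]$ obtained by applying $s$. For $v\in\mathcal A^w$, indexed by $[0,w)$, put
\[
v^{L}=v|_{[0,w-r)},\qquad v^{R}=v|_{[r,w)} .
\]
These two parts cover $v$ since $w\ge2r$. The part $V_t^L$ is computed from the previous row on $(-\infty,w)$, so it can be influenced from the left of the strip and not from the right; for $V_t^R$ it is the opposite. We write $V_{[0,j)}=(V_0,\dots,V_{j-1})$ and define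
\[
\bar\alpha_j=H_\mu(V_j^L\mid V_{[0,j)}),\qquad\bar\beta_j=H_\mu(V_j^R\mid V_{[0,j)})\qquad(j\ge1).
\]
They measure the information entering the strip from each side at time $j$. We shall see that $H_\mu(V_j\mid V_{[0,j)})=\bar\alpha_j+\bar\beta_j$, and by (E2) the theorem amounts to this quantity being constant for $j\ge N$. By reflection it is enough to treat $\bar\alpha_j$, which is nonincreasing. So the task is to prove $\bar\alpha_m\ge\bar\alpha_N$ for $m\ge N$: the distant past of the strip gives no help in predicting what enters from the left.

\subsection{Two processes}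

We build an evolution in which this holds by decree. For $v\in(\mathcal A^w)^N$ let $q(\cdot\mid v)$ be the $\mu$-conditional law of $(S^Nx)_{[0,r)}$ given $V_{[0,N)}=v$, chosen arbitrarily if $v$ has probability zero. Let $\Phi=(\Phi_t)_{t\ge N}$ be i.i.d.\ random functions $(\mathcal A^w)^N\to\mathcal A^{[0,r)}$, independent of $x\sim\mu$, such that $\Phi_t(v)$ has law $q(\cdot\mid v)$ for each $v$; for instance, let the finitely many values $\Phi_t(v)$ be independent. Let $P$ be the joint law of $(x,\Phi)$, and fix a letter $a_*$. The \emph{resampled process} has rows $\xi_t\in\mathcal A^{\mathbb Z}$, $t\ge0$, given by $\xi_t=S^tx$ for $t<N$ and, for $t\ge N$,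
\[
\xi_t|_{[r,\infty)}=s\bigl(\xi_{t-1}|_{[0,\infty)}\bigr),\qquad
\xi_t|_{[0,r)}=\Phi_t\bigl(\xi_{t-N}|_{[0,w)},\dots,\xi_{t-1}|_{[0,w)}\bigr),
\]
and $\xi_t(i)=a_*$ for $i<0$. From time $N$ on, the negative half-line is discarded, and the $r$ cells that would have depended on it are drawn afresh from the last $N$ strip words. The \emph{true process} is $\xi_t=S^tx$ for all $t\ge0$. For either process and $n\ge0$, \emph{strip $n$} consists of the words
\[
V^n_t=(\sigma^n\xi_t)|_{[0,w)}\in\mathcal A^w ,
\]
and for $j\ge1$
\[
\alpha^n_j=H\bigl((V^n_j)^L\mid V^n_{[0,j)}\bigr),\qquad\beta^n_j=H\bigl((V^n_j)^R\mid V^n_{[0,j)}\bigr).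
\]
For the true process $V^n_t=V_t(\sigma^nx)$, so $\sigma$-invariance of $\mu$ gives $\alpha^n_j=\bar\alpha_j$ and $\beta^n_j=\bar\beta_j$ for all $n$.

For the resampled process we shall show that $\alpha^n_j$ decreases to a limit $a_n$ as $j\to\infty$, and that for $m\ge N$ and $n\ge rm$
\begin{equation}\label{eq:chain}
\bar\alpha_N=a_0=a_n\le\bar\alpha_m\le\bar\alpha_N .
\end{equation}
The first equality reflects the construction at the edge. The first inequality holds because strip $n$ sees the true process up to time $m$ (Figure~\ref{fig:array}). The middle equality is the heart of the matter: the entropy injected at the edge reaches every strip at the same rate. It comes from an exact identity (Lemma~\ref{lem:balance}), which says that the left entropy lost between strips $n$ and $n+1$ is the uncertainty about strip $n$ that remains when strip $n+1$ is known; by \eqref{eq:F} that uncertainty is bounded.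

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.5]
\fill[gray!20] (-4,0) -- (17,0) -- (17,11) -- (11,11) -- (2,2) -- (-4,2) -- cycle;
\fill[gray!75] (0,2) rectangle (1,11);
\draw[thick] (0,11) -- (0,0) -- (3,0) -- (3,11);
\draw[thick] (8,11) -- (8,0) -- (11,0) -- (11,11);
\draw[dashed] (0,0) -- (11,11);
\draw[dotted] (-4,8) -- (11,8);
\draw[->] (-4,0) -- (18,0) node[right] {$i$};
\draw[->] (-4,0) -- (-4,12) node[above] {$t$};
\node[left] at (-4,2) {$N$};
\node[left] at (-4,8) {$m$};
\node[below] at (0,0) {$0$};
\node[below] at (1,0) {$r$};
\node[below] at (3,0) {$w$};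
\node[below] at (8,0) {$n$};
\node[below] at (11,0) {$n+w$};
\node at (1.5,11.7) {strip $0$};
\node at (9.5,11.7) {strip $n$};
\node at (4.7,6.4) {$i=rt$};
\end{tikzpicture}
\caption{The resampled array, with space $i$ horizontal and time $t$ vertical. The dark cells, $0\le i<r$ and $t\ge N$, are drawn at random using only the last $N$ words of strip $0$; cells to their right follow the local rule. In the light region the array agrees with the true orbit $S^tx$, so strip $n$ shows the true process up to time $m$ when $n\ge rm$.}
\label{fig:array}
\end{figure}

\subsection{An example}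

\begin{example}\label{ex:linear}
Let $X$ be the full shift on pairs $x_i=(a_i,b_i)$ of elements of $\mathbb Z/2$, let $\mu$ be the uniform Bernoulli measure, and let
\[
(Sx)_i=(a_{i-1}+a_{i+1}+b_i,\;a_i),\qquad(S^{-1}x)_i=(b_i,\;a_i+b_{i-1}+b_{i+1}).
\]
This automorphism preserves $\mu$, the Parry measure of $X$. Write $(S^tx)_i=(u_{t,i},u_{t-1,i})$, so $u_{0,i}=a_i$, $u_{-1,i}=b_i$ and
\begin{equation}\label{eq:cross}
u_{t+1,i}+u_{t-1,i}+u_{t,i-1}+u_{t,i+1}=0 :
\end{equation}
any three of the four neighbors of a cell determine the fourth. Take $r=1$, $w=3$. The words $V_0,V_1,V_2$ list the bits $u_{t,i}$ with $-1\le t\le2$, $0\le i\le2$. Equation \eqref{eq:cross} at $i=2$ and at $i=0$, for $t=0,1$, gives $(Sx)_3=(u_{1,3},u_{0,3})$ and $(Sx)_{-1}=(u_{1,-1},u_{0,-1})$. So $(D_1)$ holds and $N=2$.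

Iterating \eqref{eq:cross}, $u_{2,0}$ is $a_{-2}$ plus a function of $x_{>-2}$, while $V_0,V_1$ depend only on $x_{>-2}$. Hence $q$ draws the cell $(u_{2,0},u_{1,0})$ by tossing a fair coin for the first bit and copying the second. In the resampled array the bits $u_{t,0}=\gamma_t$, $t\ge2$, are fair coins, and \eqref{eq:cross} holds for $t\ge0$, $i\ge1$.

Consider the window $W_j$ made of the cells $n,\dots,n+3$ of row $j\ge1$, that is, $V^n_j$ and $V^{n+1}_j$ together. Given the previous windows, only $u_{j,n}$ and $u_{j,n+3}$ are unknown. The bit $u_{j,n+3}$ is $a_{n+3+j}$ plus a function of $x_{<n+3+j}$ and the coins, and $a_{n+3+j}$ affects neither $u_{j,n}$ nor the earlier windows. The bit $u_{j,n}$ contains a fresh summand as well: for $j\le n+1$ it is $a_{n-j}$ plus a function of $x_{>n-j}$, and for $j\ge n+2$ it is $\gamma_{j-n}$ plus a function of $x$ and earlier coins; in both cases the earlier windows do not depend on that summand. The coin tossed at the edge arrives intact in column $n$ after $n$ steps. The same description applies to windows of width $3$, so $\alpha^n_j=\beta^n_j=\log2$ for all $n$ and $j$, and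
\[
H(W_j\mid W_{[0,j)})=2\log2=\alpha^n_j+\beta^{n+1}_j,\qquad H(V^{n+1}_j\mid V^{n+1}_{[0,j)})=2\log2=\alpha^{n+1}_j+\beta^{n+1}_j .
\]
Summing over time and adding $H(W_0)=4\log4$ and $H(V^{n+1}_0)=3\log4$, we find
\[
H(V^n_{[0,j]}\mid V^{n+1}_{[0,j]})=\log4+\sum_{i=1}^j(\alpha^n_i-\alpha^{n+1}_i)=\log4 .
\]
This matches \eqref{eq:cross} at $i=n+1$, which recovers $u_{t,n}$ from strip $n+1$ for $0\le t\le j-1$ and leaves exactly the two bits $u_{-1,n}$ and $u_{j,n}$.
\end{example}

In general no single coin can be traced through the array and none of these entropies can be computed. What survives is the bookkeeping: the entropy of the wide window is $\alpha^n_j+\beta^{n+1}_j$, the right entropy cancels on subtraction, and the left side of the last display is bounded.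

\section{Proof of Theorem~\ref{thm:markov}}\label{sec:proof}

\subsection{The strip separates left from right}

At time $0$ the Markov property makes the two sides of a strip independent given its content. Conditioning on later strip words could create dependence, since each of them involves both sides. It does not, because the event that the strip shows prescribed words is the intersection of a condition on the left and a condition on the right. Fix either process and $n\ge0$, and put
\[
\mathcal L^n_j=\bigl(\xi_0|_{<n+w},\dots,\xi_j|_{<n+w},\ \xi_{j+1}|_{<n+w-r}\bigr),\qquad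
\mathcal R^n_j=\bigl(\xi_0|_{\ge n},\dots,\xi_j|_{\ge n},\ \xi_{j+1}|_{\ge n+r}\bigr).
\]

\begin{lemma}\label{lem:split}
For either process and all $n,j\ge0$, the arrays $\mathcal L^n_j$ and $\mathcal R^n_j$ are conditionally independent given $V^n_{[0,j]}$.
\end{lemma}

\begin{proof}
Use coordinates relative to the strip: $\zeta_t=\sigma^n\xi_t$, so $V^n_t=\zeta_t|_{[0,w)}$. The \emph{left data} are $\ell=(\zeta_0|_{<0},\Phi)$ and the \emph{right data} are $z=\zeta_0|_{\ge w}$; recall that $\xi_0=x$. Both processes have two properties:
\begin{align}
\zeta_{t+1}|_{\ge r}&=s(\zeta_t|_{\ge0}),\label{eq:right}\\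
\zeta_{t+1}|_{<w-r}&=G_t(\zeta_0|_{<w},\dots,\zeta_t|_{<w};\Phi),\label{eq:left}
\end{align}
where $G_t$ is a fixed function defined for arbitrary strings on $(-\infty,w)$. Property \eqref{eq:right} holds because $n\ge0$ and $\xi_{t+1}|_{\ge r}=s(\xi_t|_{\ge0})$ always. For \eqref{eq:left}, if $\xi_{t+1}$ is a true row, then $G_t$ is $s$ applied to the last string. Otherwise $\xi_{t+1}$ is $a_*$ on $(-\infty,0)$, it is $\Phi_{t+1}$ applied to the words $\xi_i|_{[0,w)}$ on $[0,r)$, and it is $s(\xi_t|_{[0,n+w)})$ on $[r,n+w-r)$; all of these are read from the strings $\xi_i|_{<n+w}$, $i\le t$.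

For $v=(v_0,\dots,v_j)$ we run each side on its own, taking from $v$ the cells that the recursion cannot supply. Define strings $\eta_t$ on $[0,\infty)$, functions of $v$ and $z$, and strings $\lambda_t$ on $(-\infty,w)$, functions of $v$ and $\ell$, by concatenation:
\begin{align*}
\eta_0&=v_0\,z, & \eta_{t+1}&=v_{t+1}|_{[0,r)}\;s(\eta_t),\\
\lambda_0&=\zeta_0|_{<0}\,v_0, & \lambda_{t+1}&=G_t(\lambda_0,\dots,\lambda_t;\Phi)\;v_{t+1}|_{[w-r,w)}.
\end{align*}
Note that $\eta_t$ and $\lambda_t$ involve only $v_0,\dots,v_t$. Let $D(v)$ be the set of $z$ with $\eta_t|_{[0,w)}=v_t$ for all $t\le j$, and $E(v)$ the set of $\ell$ with $\lambda_t|_{[0,w)}=v_t$ for all $t\le j$. We claim that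
\begin{equation}\label{eq:product}
\{V^n_{[0,j]}=v\}=\{V^n_0=v_0\}\cap\{\ell\in E(v)\}\cap\{z\in D(v)\},
\end{equation}
and that on this event $\zeta_t|_{\ge0}=\eta_t$ and $\zeta_t|_{<w}=\lambda_t$ for $t\le j$.

For $j=0$ the conditions $D$ and $E$ are vacuous and the claim is the definition of $\eta_0,\lambda_0$. Assume it for $j$ and let $v=(v_0,\dots,v_{j+1})$. Both sides of \eqref{eq:product} for $v$ are contained in the event $\{V^n_{[0,j]}=(v_0,\dots,v_j)\}$, so we work there. By the inductive hypothesis with \eqref{eq:right} and \eqref{eq:left},
\[
\zeta_{j+1}|_{\ge r}=s(\eta_j)=\eta_{j+1}|_{\ge r},\qquad\zeta_{j+1}|_{<w-r}=G_j(\lambda_0,\dots,\lambda_j;\Phi)=\lambda_{j+1}|_{<w-r}.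
\]
Since $[0,w-r)\cup[r,w)=[0,w)$, we have $V^n_{j+1}=v_{j+1}$ if and only if $\eta_{j+1}|_{[r,w)}=v_{j+1}^R$ and $\lambda_{j+1}|_{[0,w-r)}=v_{j+1}^L$. As $\eta_{j+1}$ agrees with $v_{j+1}$ on $[0,r)$ and $\lambda_{j+1}$ agrees with it on $[w-r,w)$ by definition, these are the new conditions in $D(v)$ and $E(v)$. When they hold, $\zeta_{j+1}$ also agrees with $\eta_{j+1}$ on $[0,r)$ and with $\lambda_{j+1}$ on $[w-r,w)$. This proves the claim.

Now let $v=(v_0,\dots,v_j)$ have positive probability. Given $V^n_0=v_0$, the data $\ell$ and $z$ are independent, by the Markov property of $\mu$ and the independence of $\Phi$ from $x$. By \eqref{eq:product}, conditioning on $V^n_{[0,j]}=v$ conditions this product measure on the product set $E(v)\times D(v)$, and the result is again a product measure. On the event in question $\mathcal L^n_j$ is given by $\lambda_0,\dots,\lambda_j,G_j(\lambda_0,\dots,\lambda_j;\Phi)$, a function of $\ell$, and $\mathcal R^n_j$ is given by $\eta_0,\dots,\eta_j,s(\eta_j)$, a function of $z$.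
\end{proof}

Since $(V^n_j)^L$ is part of $\mathcal L^n_{j-1}$ and $(V^n_j)^R$ is part of $\mathcal R^n_{j-1}$, and the two together carry the same information as $V^n_j$, (E1) and (E2) give for either process
\begin{equation}\label{eq:sum}
H(V^n_j\mid V^n_{[0,j)})=\alpha^n_j+\beta^n_j\qquad(j\ge1).
\end{equation}

\subsection{The resampled process is locally true and stationary}

The resampling rule looks only at strip $0$ and ignores everything to its right. Lemma~\ref{lem:split} shows that the true process does the same in law, which is why whole half-rows keep the correct distribution. Write $\xi_t^+=\xi_t|_{\ge0}$.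

\begin{lemma}\label{lem:stat}
In the resampled process, for each $t\ge0$ the rows $(\xi^+_t,\dots,\xi^+_{t+N})$ have the law of $((S^ix)_{\ge0})_{0\le i\le N}$ under $\mu$, and the process $(\xi^+_t)_{t\ge0}$ is stationary.
\end{lemma}

\begin{proof}
Let $m_N$ and $m_{N+1}$ be the $\mu$-laws of the first $N$ and the first $N+1$ half-rows $(S^ix)_{\ge0}$. Let $K$ be the kernel that, given half-rows $y_0,\dots,y_{N-1}$, produces $y_N$ with $y_N|_{\ge r}=s(y_{N-1})$ and with $y_N|_{[0,r)}$ of law $q(\cdot\mid y_0|_{[0,w)},\dots,y_{N-1}|_{[0,w)})$.

Apply Lemma~\ref{lem:split} to the true process with $n=0$, $j=N-1$. The word $(S^Nx)_{[0,r)}$ is part of $\mathcal L^0_{N-1}$, since $r\le w-r$, and the half-rows $(S^ix)_{\ge0}$, $i<N$, are part of $\mathcal R^0_{N-1}$. So the conditional law of $(S^Nx)_{[0,r)}$ given these half-rows is its conditional law given $V_{[0,N)}$, which is $q$. Thus $m_{N+1}$ is obtained from $m_N$ by adding one row with the kernel $K$. Moreover, the last $N$ rows have law $m_N$ under $m_{N+1}$, because $S_*\mu=\mu$.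

In the resampled process $\Phi_{t+N}$ is independent of $\xi_0,\dots,\xi_{t+N-1}$, so given all earlier half-rows, $\xi^+_{t+N}$ is generated by $K$ from the last $N$ of them. If $(\xi^+_t,\dots,\xi^+_{t+N-1})$ has law $m_N$, then $(\xi^+_t,\dots,\xi^+_{t+N})$ has law $m_{N+1}$, and $(\xi^+_{t+1},\dots,\xi^+_{t+N})$ has law $m_N$. The hypothesis holds for $t=0$ by definition, so induction gives the first assertion. For every $t$ the sequence $(\xi^+_{t+i})_{i\ge0}$ starts with $N$ rows of law $m_N$ and continues by iterating $K$, so its law does not depend on $t$.
\end{proof}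

For either process, $(V^n_t)_{t\ge0}$ is now known to be stationary, and (E2) gives
\[
\alpha^n_{j+1}\le H\bigl((V^n_{j+1})^L\mid V^n_{[1,j]}\bigr)=\alpha^n_j .
\]
So $\bar\alpha_j$ is nonincreasing, and for the resampled process $a_n=\lim_j\alpha^n_j=\inf_j\alpha_j^n$ exists. For the rest of the section $\alpha^n_j,\beta^n_j,V^n_t$ refer to the resampled process.

\subsection{The left entropy at the edge and far from it}

\begin{lemma}\label{lem:ends}
We have $a_0=\bar\alpha_N$, and $a_n\le\bar\alpha_m$ whenever $m\ge1$ and $n\ge rm$.
\end{lemma}

\begin{proof}
In either process the coordinates $[r,w-r)$ of $V^0_j$ are $s(V^0_{j-1})$, so the left entropy of strip $0$ at time $j$ is $H(\xi_j|_{[0,r)}\mid V^0_{[0,j)})$. For the true process and $j=N$ this shows that $\bar\alpha_N$ is the $\mu$-expectation of $g(V_{[0,N)})$, where $g(v)$ is the entropy of the distribution $q(\cdot\mid v)$. For the resampled process and $j\ge N$, the function $\Phi_j$ is independent of the earlier rows, so the conditional law of $\xi_j|_{[0,r)}$ given $V^0_{[0,j)}$ is $q(\cdot\mid V^0_{[j-N,j)})$, and $\alpha^0_j=E\,g(V^0_{[j-N,j)})$. By Lemma~\ref{lem:stat}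 the words $V^0_{[j-N,j)}$ have the $\mu$-law of $V_{[0,N)}$. Hence $\alpha^0_j=\bar\alpha_N$ for all $j\ge N$.

Since $\xi_0=x$ and $\xi_t|_{\ge r}=s(\xi_{t-1}|_{\ge0})$, induction gives $\xi_t|_{\ge rt}=(S^tx)_{\ge rt}$: the cells of $\xi_t$ in $[rt,\infty)$ are computed by $s$ from those of $\xi_{t-1}$ in $[r(t-1),\infty)$. So for $n\ge rm$ and $t\le m$ we have $V^n_t=V_t(\sigma^nx)$, and $a_n\le\alpha^n_m=\bar\alpha_m$.
\end{proof}

\subsection{Moving the strip}

It remains to connect $a_0$ with $a_n$. Condition $(D_k)$ compares the total entropies of neighboring strips, but by \eqref{eq:sum} these contain the right entropies $\beta^n_j$, which we cannot evaluate, since the law of strip $n$ over long times is unknown. The remedy is to compare strip $n+1$ with the union of strips $n$ and $n+1$: the two have the same right edge, hence the same right entropy.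

\begin{lemma}\label{lem:balance}
For all $n\ge0$ and $j\ge1$,
\[
H\bigl(V^n_{[0,j]}\mid V^{n+1}_{[0,j]}\bigr)=H_\mu(x_0\mid x_1)+\sum_{i=1}^j\bigl(\alpha^n_i-\alpha^{n+1}_i\bigr).
\]
\end{lemma}

\begin{proof}
Let $W_t=\xi_t|_{[n,n+w]}$, which carries the same information as $(V^n_t,V^{n+1}_t)$. Fix $i\ge1$ and put
\[
Y=(V^n_i)^L=\xi_i|_{[n,n+w-r)},\qquad Y'=(V^{n+1}_i)^R=\xi_i|_{[n+1+r,n+w]} .
\]
Since $r+1\le w-r$, these intervals cover $[n,n+w]$, so $W_i$ is equivalent to $(Y,Y')$, and by (E1)
\[
H(W_i\mid W_{[0,i)})=H(Y'\mid W_{[0,i)})+H(Y\mid W_{[0,i)},Y').
\]
For the first term, $W_{[0,i)}$ consists of $V^{n+1}_{[0,i)}$ and the column $(\xi_t(n))_{t<i}$. This column is part of $\mathcal L^{n+1}_{i-1}$, and $Y'$ is part of $\mathcal R^{n+1}_{i-1}$. By Lemma~\ref{lem:split} for strip $n+1$ and (E2), the first term is $H(Y'\mid V^{n+1}_{[0,i)})=\beta^{n+1}_i$. For the second term, $W_{[0,i)}$ consists of $V^n_{[0,i)}$ and the column $(\xi_t(n+w))_{t<i}$. This column and $Y'$ are both part of $\mathcal R^n_{i-1}$, and $Y$ is part of $\mathcal L^n_{i-1}$. By Lemma~\ref{lem:split} for strip $n$ and (E2), the second term is $H(Y\mid V^n_{[0,i)})=\alpha^n_i$.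 Summing over $i$, and using \eqref{eq:sum} for strip $n+1$,
\begin{align*}
H(W_{[0,j]})&=H(x_{[n,n+w]})+\sum_{i=1}^j(\alpha^n_i+\beta^{n+1}_i),\\
H(V^{n+1}_{[0,j]})&=H(x_{[n+1,n+w]})+\sum_{i=1}^j(\alpha^{n+1}_i+\beta^{n+1}_i).
\end{align*}
The difference of the left sides is $H(V^n_{[0,j]}\mid V^{n+1}_{[0,j]})$. The difference of the initial terms is $H(x_n\mid x_{[n+1,n+w]})$, which equals $H_\mu(x_0\mid x_1)$ by the Markov property and $\sigma$-invariance.
\end{proof}

So far $(D_k)$ has not been used. It enters now, and Lemma~\ref{lem:stat} is what allows us to use it at every $n$ and every time.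

\begin{lemma}\label{lem:const}
We have $a_n=a_{n+1}$ for all $n\ge0$.
\end{lemma}

\begin{proof}
By \eqref{eq:F} applied to $\sigma^{n+1}y$, every $y\in X$ satisfies
\[
V_k(\sigma^ny)=F_-\bigl(V_0(\sigma^{n+1}y),\dots,V_N(\sigma^{n+1}y)\bigr).
\]
Both sides are functions of the half-rows $(S^iy)_{\ge0}$, $0\le i\le N$. By Lemma~\ref{lem:stat}, in the resampled process $V^n_t=F_-(V^{n+1}_{t-k},\dots,V^{n+1}_{t+k})$ almost surely for each $t\ge k$. Let $j\ge2k$. Given $V^{n+1}_{[0,j]}$, the word $V^n_t$ is determined for $k\le t\le j-k$, and for each of the other $2k$ times in $[0,j]$ only its first letter is unknown. By (E1)--(E3),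
\[
0\le H\bigl(V^n_{[0,j]}\mid V^{n+1}_{[0,j]}\bigr)\le2k\log|\mathcal A| .
\]
Divide the identity of Lemma~\ref{lem:balance} by $j$ and let $j\to\infty$. The left side and the constant term tend to $0$, and the averages of $\alpha^n_i-\alpha^{n+1}_i$ tend to $a_n-a_{n+1}$.
\end{proof}

Lemmas~\ref{lem:ends} and~\ref{lem:const} and the monotonicity of $\bar\alpha_j$ give \eqref{eq:chain}. Hence $\bar\alpha_m=\bar\alpha_N$ for all $m\ge N$.

\subsection{Reflection and conclusion}

Let $(\rho x)_i=x_{w-1-i}$, so that $\rho^{-1}=\rho$ and $\rho\sigma\rho=\sigma^{-1}$. Then $\rho X$ is a $1$-step SFT, and $(\rho S\rho y)_i=s(y_{i+r},\dots,y_{i-r})$ is a block map of radius $r$ on it. The measure $\rho_*\mu$ is invariant under $\sigma$ and $\rho S\rho$, and it is $1$-step Markov because the Markov property is symmetric. The strip words of $\rho x$ are the reversals of those of $x$, and $\rho$ exchanges the coordinates $w$ and $-1$, so $(D_k)$ holds for the reflected system with the same $k$. Since $i\in[0,w-r)$ if and only if $w-1-i\in[r,w)$, the left entropies of the reflected system are the numbers $\bar\beta_j$. What we have proved, applied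 to the reflected system, gives $\bar\beta_m=\bar\beta_N$ for $m\ge N$.

By \eqref{eq:sum} for the true process and by stationarity, for $m\ge N$
\[
H_\mu(V_m\mid V_{[0,m)})=\bar\alpha_N+\bar\beta_N=H_\mu(V_N\mid V_{[0,N)})=H_\mu(V_m\mid V_{[m-N,m)}).
\]
By the equality case of (E2), $V_m$ is conditionally independent of $V_0,\dots,V_{m-N-1}$ given $V_{m-N},\dots,V_{m-1}$. This proves Theorem~\ref{thm:markov}. \qed

\section{Proof of Theorem~\ref{thm:ext}}\label{sec:ext}

Parts (a) and (c) follow the pattern of Section~\ref{sec:strips}; the new point in each is to find a fully supported Markov measure that $S$ preserves. As before we may take $X$ to be $1$-step and $S$ of radius $r\ge1$.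

\begin{proof}[Proof of (a)]
Write $X=X_1\sqcup\dots\sqcup X_p$ with irreducible $X_i$ on disjoint alphabets, as in Section~\ref{sec:background}, and let $\mu_i$ be the Parry measure of $X_i$. By Lemma~\ref{lem:partition} with $T=\sigma$, there is a permutation $\tau$ with $SX_i=X_{\tau(i)}$. The map $S:X_i\to X_{\tau(i)}$ is a conjugacy of shifts, so it induces an entropy-preserving bijection of invariant measures, and $S_*\mu_i=\mu_{\tau(i)}$ by uniqueness. Hence $\mu=\frac1p\sum_i\mu_i$ is invariant under $S$ and $\sigma$, and it is fully supported. It is $1$-step Markov: the letter $x_l$ determines the component $X_i$, so conditioning $\mu$ on $x_l$ is conditioning $\mu_i$ on $x_l$. Proposition~\ref{prop:code} gives the quantitative statement, and with Lemma~\ref{lem:Dk} it gives that $S$ is SFT. A nonempty open set $U$ has $\mu(U)>0$, so by the Poincar\'e recurrence theorem $S^nU$ meets $U$ for some $n\ge1$; thus $(X,S)$ is nonwandering.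
\end{proof}

\begin{proof}[Proof of (b)]
A mixing system is nonwandering, so by (a) the system $(X,S)$ is conjugate to a nonwandering SFT. Decompose the latter into irreducible components and each component into its cyclically permuted pieces, and let $d$ be a common multiple of the numbers of pieces. A positive power of a mixing map is mixing, so we obtain a finite partition of $X$ into clopen $S^d$-invariant sets $D_i$ on each of which $S^d$ is mixing, in particular transitive. By Lemma~\ref{lem:partition} with $T=S^d$, the shift $\sigma$ permutes the $D_i$, so some $\sigma^M$ with $M\ge1$ fixes each of them. Since $\sigma^M$ is mixing on $X$, no two distinct sets $D_i$ can both be $\sigma^M$-invariant. So there is only one $D_i$, and $S^d$ is mixing on $X$. For nonempty open $U,U'$ and each $0\le i<d$, the set $S^{dn}(S^iU)$ meets $U'$ for all large $n$. Hence $S$ is mixing.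
\end{proof}

\begin{proof}[Proof of (c)]
Let $\mu$ be the Parry measure of $X$. Since $S$ need not be injective, $S_*\mu$ might a priori have smaller entropy, so we pull $\mu$ back instead of pushing it forward. The image under $S_*$ of the set of Borel probabilities on $X$ is convex and weak* compact, and it contains every point mass because $S$ is onto; so it is the set of all Borel probabilities. Thus $\mathcal M=\{m:S_*m=\mu\}$ is nonempty. It is convex and compact, and $\sigma_*\mathcal M\subset\mathcal M$ because $S_*\sigma_*m=\sigma_*S_*m=\mu$. A limit point $\mu'$ of the averages $\frac1n\sum_{i<n}\sigma^i_*m$, for $m\in\mathcal M$, is $\sigma$-invariant and lies in $\mathcal M$. Then $h(\mu')\ge h(S_*\mu')=h(\mu)$, so $\mu'=\mu$ by uniqueness, and $S_*\mu=\mu$.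

If $\hat S$ is expansive, Lemma~\ref{lem:Dk} and Proposition~\ref{prop:code} show that $(\hat X,\hat S)$ is conjugate to an SFT.

Suppose that $S$ is positively expansive with constant $\delta$. Choose $c$ such that $x_{[-c,c]}=y_{[-c,c]}$ implies $d(x,y)\le\delta$, and put $w=\max(2c+1,2r+1)$. If $V_t(x)=V_t(y)$ for all $t\ge0$, the forward orbits of $\sigma^cx$ and $\sigma^cy$ stay within $\delta$, so $x=y$. The compactness argument of Lemma~\ref{lem:Dk}, carried out in $X$, gives $k\ge1$ such that $V_0(x),\dots,V_k(x)$ determine $x_w$ and $x_{-1}$. Applied to $S^kx$, whose first $k+1$ strip words are $V_k(x),\dots,V_{2k}(x)$, this is $(D_k)$. The map $x\mapsto(V_t(x))_{t\ge0}$ is a continuous injection intertwining $S$ with the one-sided shift, hence a conjugacy onto its closed image $Y$. The words occurring in $Y$ are the realized words, since $V_{t+i}(x)=V_i(S^tx)$. If all subwords of length $2k+1$ of a sequence $y$ occur in $Y$, then by Lemma~\ref{lem:words} each prefix $y_{[0,j]}$ is realized, that is, it is the prefix of a point of $Y$, and so $y\in Y$. Thus $Y$ is a one-sided SFT.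
\end{proof}

\section{The role of the hypotheses}\label{sec:hyp}

Irreducibility served only to supply a fully supported probability that is Markov for $\sigma$ and invariant under both $\sigma$ and $S$. By Poincar\'e recurrence an SFT with wandering points carries no fully supported $\sigma$-invariant probability. In Example~\ref{ex:reducible} every invariant probability lives on the two fixed points and says nothing about words containing $a$ or $b$, so the step from Theorem~\ref{thm:markov} to Lemma~\ref{lem:words} is the one that is lost.

In Theorem~\ref{thm:markov}, the Markov property of $\mu$ is the source of Lemma~\ref{lem:split}; invariance under $S$ gives Lemma~\ref{lem:stat}; invariance under $\sigma$ identifies the entropy of a distant strip with $\bar\alpha_m$ in Lemma~\ref{lem:ends}. The inequality $w\ge2r$ is used in Lemma~\ref{lem:split} and $w\ge2r+1$ in Lemma~\ref{lem:balance}. Condition $(D_k)$ is used only in Lemma~\ref{lem:const}: the part concerning coordinate $-1$ controls $\bar\alpha_j$ and, after reflection, the part concerning coordinate $w$ controls $\bar\beta_j$. The next two examples show that neither the Markov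 property nor $(D_k)$ can be omitted.

\begin{example}\label{ex:nonmarkov}
Let $X=\{0,1\}^{\mathbb Z}$, $S=\sigma$, $r=1$, $w=3$. Then $V_0,V_1,V_2$ determine $x_{[0,4]}$, which contains $(Sx)_{-1}=x_0$ and $(Sx)_3=x_4$, so $(D_1)$ holds. Let $\mu$ be the average of the Bernoulli measures giving the letter $1$ probability $\frac12$ and $\frac13$. Then
\[
\mu(x_l=1\mid x_0=\dots=x_{l-1}=0)=\frac{\frac12(\frac12)^l+\frac13(\frac23)^l}{(\frac12)^l+(\frac23)^l}
\]
is strictly decreasing in $l$. For $l=m+2$ this is the probability that $V_m=001$ given $V_0=\dots=V_{m-1}=000$, which would be eventually constant in $m$ if $(V_t)$ were Markov of finite order.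
\end{example}

\begin{example}\label{ex:walls}
Let $X$ be the full shift on triples $(a_i,b_i,c_i)\in\{0,1\}^3$ with the uniform Bernoulli measure $\mu$. Read $c_i=1$ as a wall between the cells $i-1$ and $i$. The bits $a$ move right, the bits $b$ move left, and a bit that meets a wall changes track: $(Sx)_i=(a_i',b_i',c_i)$ with
\[
a_i'=\begin{cases}a_{i-1}&\text{if }c_i=0,\\ b_i&\text{if }c_i=1,\end{cases}\qquad
b_i'=\begin{cases}b_{i+1}&\text{if }c_{i+1}=0,\\ a_i&\text{if }c_{i+1}=1.\end{cases}
\]
For fixed walls every bit is copied to exactly one place, so $S$ is an automorphism of radius $r=1$, and it preserves the Parry measure $\mu$. Take any $w\ge3$. Nothing crosses a wall, so two points with the same walls, with $c_w=1$, equal on $(-\infty,w)$, and with all bits $a_i,b_i$ for $i\ge w$ equal to $0$ in one and $1$ in the other, violate $(D_k)$ for every $k$.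

The process $(V_t)$ is not Markov of any order. On the event that $c_i=0$ for $-N<i\le0$, the $a$-bit of $(S^Nx)_0$ is $a_{-N}$, which is independent of that event and of $V_{[0,N)}$, as these depend on $x_{>-N}$ only; so $\bar\alpha_N\ge2^{-N}\log2>0$. On the other hand, let $i_-\le0$ and $i_+\ge w$ be the nearest positions with $c_{i_\pm}=1$. All $V_t$ are functions of $(i_-,i_+,x_{[i_-,i_+)})$, whose entropy is at most $H(i_-,i_+)+E(i_+-i_-)\log8<\infty$ because $-i_-$ and $i_+-w$ are geometric. Hence $\sum_mH_\mu(V_m\mid V_{[0,m)})<\infty$, whereas for a Markov process of order $N$ the terms with $m\ge N$ would all be at least $\bar\alpha_N$.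

The resampled process and Lemmas~\ref{lem:split}--\ref{lem:balance} make sense for any $N\ge1$ without $(D_k)$. Here they give $a_0=\bar\alpha_N>0$ and $a_n\le\bar\alpha_n\to0$. The entropy injected at the edge is stopped by the first wall, and by Lemma~\ref{lem:balance} the conditional entropy $H(V^n_{[0,j]}\mid V^{n+1}_{[0,j]})$ grows linearly in $j$ for some $n$.
\end{example}

\begin{thebibliography}{1}

\bibitem{open}
\emph{Open Problems in Symbolic Dynamics},
\texttt{https://math.umd.edu/\textasciitilde mmb/papers/ppost3nov2007.pdf}.

\end{thebibliography}
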